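\title{Hamiltonian cycles in hypercubes after deleting vertices at pairwise distance at least three}

\begin{abstract}
Let $F$ be a set of vertices of the hypercube $Q_n$, $n\ge 3$, any two of which are at distance at least $3$, and let $b$ and $w$ be the numbers of vertices of $F$ in the two color classes of $Q_n$. We prove that the longest cycle of $Q_n-F$ has length exactly $2^n-2\max(b,w)$. In particular $Q_n-F$ is Hamiltonian if and only if $b=w$, which proves a conjecture of Gregor and \v{S}krekovski. The proof views $Q_n$ as $Q_{n-2}\times C_4$. Disjoint paths in $Q_{n-2}$, obtained from Menger's theorem and isoperimetric inequalities, give a $2$-factor, and its cycles are merged by switching $4$-cycles along a Hamiltonian path of $Q_{n-2}$. For $n\ge5$ the distance $3$ cannot be replaced by $2$.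
\end{abstract}

\section{Introduction}\label{sec:intro}

The vertices of the hypercube $Q_n$ are the binary strings of length $n$, and two of them are adjacent when they differ in exactly one coordinate. The distance of two vertices in $Q_n$ is their Hamming distance, the number of coordinates in which they differ. The \emph{weight} of a vertex is its number of ones; a vertex is \emph{black} if its weight is even and \emph{white} if it is odd. Every edge joins a black vertex to a white one, and each color class has $2^{n-1}$ vertices. For $n\ge2$ the graph $Q_n$ has a Hamiltonian cycle (see Lemma~\ref{lem:twoedges}). We delete a set $F$ of vertices, called \emph{faults}, and ask whether $Q_n-F$ still has one.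

Two obstructions are visible at once. The first is parity. Colors alternate along a cycle, so if $F$ has $b$ black and $w$ white vertices, every cycle of $Q_n-F$ has length at most
\begin{equation}\label{eq:upper}
2\min(2^{n-1}-b,\;2^{n-1}-w)=2^n-2\max(b,w).
\end{equation}
Since $Q_n-F$ has $2^n-b-w$ vertices, a Hamiltonian cycle requires $b=w$; in this case $F$ is called \emph{balanced}. The second obstruction is local: the faults may crowd around one vertex and leave it with fewer than two neighbors. Let $d(F)$ be the minimum distance of two distinct vertices of $F$, with $d(F)=\infty$ if $|F|\le1$. The condition $d(F)\ge3$ says that no vertex of $Q_n$ is within distance $1$ of two faults. Every remaining vertex then loses at most one of its $n$ neighbors, and it is natural to guess that only parity stands in the way. This is the conjecture of Gregor and \v{S}krekovski, as stated in~\cite{cuni}: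
\begin{quote}
\emph{Let $n\ge2$ and let $F$ be a balanced set of vertices of $Q_n$ with $d(F)\ge3$. Then $Q_n-F$ contains a Hamiltonian cycle.}
\end{quote}
We prove that the parity bound~\eqref{eq:upper} is attained whether or not $F$ is balanced.

\begin{theorem}\label{thm:main}
Let $n\ge3$, let $F\subseteq V(Q_n)$ satisfy $d(F)\ge3$, and let $b$ and $w$ be the numbers of black and white vertices of $F$. Then the longest cycle of $Q_n-F$ has length exactly $2^n-2\max(b,w)$. In particular, $Q_n-F$ is Hamiltonian if and only if $F$ is balanced.
\end{theorem}

\begin{corollary}\label{cor:conj}
The conjecture of Gregor and \v{S}krekovski holds for every $n\ge2$.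
\end{corollary}

\begin{proof}
For $n\ge3$ this is part of Theorem~\ref{thm:main}. In $Q_2$ all distances are at most $2$, so $d(F)\ge3$ forces $|F|\le1$, and a balanced $F$ is empty; the graph $Q_2$ is a $4$-cycle.
\end{proof}

The theorem itself needs $n\ge3$: deleting one vertex from $Q_2$ leaves no cycle. For $n=3$ a nonempty $F$ is a single vertex or an antipodal pair, and the $6$-cycle $Q_3-\{000,111\}$ has the required length in both cases. The local obstruction appears as soon as the distance condition is relaxed.

\begin{proposition}\label{prop:sharp}
For every $n\ge5$ there is a balanced set $F\subseteq V(Q_n)$ with $d(F)=2$ such that $Q_n-F$ has no Hamiltonian cycle.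
\end{proposition}

\begin{proof}
Let $F$ consist of the unit vectors $e_1,\dots,e_{n-1}$, which are white, and any $n-1$ vertices of even weight at least $4$, which are black. Such vertices exist because $(n-1)(n-2)(n-3)\ge24$ gives $\binom n4\ge n$. Distinct vertices of the same color have distance at least $2$, the vertices $e_1$ and $e_2$ have distance $2$, and a vertex of weight at least $4$ has distance at least $3$ from each $e_i$. So $F$ is balanced and $d(F)=2$. The all-zero vertex is not in $F$, and its only neighbor in $Q_n-F$ is $e_n$.
\end{proof}

Two features of Theorem~\ref{thm:main} shape the proof. First, $F$ can be exponentially large. Choose black and white vertices alternately, each at distance at least $3$ from those chosen before. A chosen vertex excludes $1+n+\binom n2\le n^2$ vertices, so the process continues while $|F|\,n^2<2^{n-1}$, and it yields a balanced set with $d(F)\ge3$ and at least $2^{n-1}/n^2-1$ vertices. Second, splitting $Q_n$ into two copies of $Q_{n-1}$ preserves the distance condition but not balance: every such splitting separates $000$ from $111$. We therefore do not argue by induction on $n$ but treat all faults at once. Section~\ref{sec:example}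 shows the method in $Q_4$ and ends with the plan of the proof.

\section{The product $Q_{n-2}\times C_4$ and an example in $Q_4$}\label{sec:example}

Let $n\ge3$, $m=n-2$ and $N=2^m$. Label the values $00,01,11,10$ of the last two coordinates by $0,1,2,3\in\mathbb Z_4$. A vertex of $Q_n$ is then a pair $(x,i)$ with $x$ a vertex of the \emph{base} $Q_m$ and $i\in\mathbb Z_4$. Its neighbors are $(x,i+1)$, $(x,i-1)$ and the vertices $(x',i)$ with $x'$ adjacent to $x$; it is black exactly when the weight of $x$ plus $i$ is even. The \emph{fiber} over $x$ is the $4$-cycle on $\{x\}\times\mathbb Z_4$, and it has two black and two white vertices. The \emph{fiber edge with label $i$} over $x$ joins $(x,i)$ and $(x,i+1)$. An edge $(x,i)(x',i)$ is a \emph{rung} over the edge $xx'$. The \emph{square with label $l$} over an edge $yz$ of the base is the $4$-cycle on $(y,l),(y,l+1),(z,l+1),(z,l)$; it consists of the fiber edges with label $l$ over $y$ and over $z$ and two rungs over $yz$. A fiber has diameter $2$, so it contains at most one fault when $d(F)\ge3$; this is the reason for splitting off two coordinates.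

A \emph{$2$-factor} of a graph is a spanning subgraph in which every vertex has degree $2$, that is, a set of disjoint cycles covering all vertices. Cycles of a $2$-factor are merged as follows. If two opposite edges of a $4$-cycle lie on two different cycles of the $2$-factor, replace them by the other two edges of the $4$-cycle. Each of the two cycles becomes a path, the new edges join these paths into one cycle on the union of their vertices, and the other cycles are untouched. We call this \emph{switching} the $4$-cycle.

\begin{example}\label{ex:q4}
Let $n=4$ and $F=\{0000,1101\}$. Name the vertices of the base $y_0=00$, $y_1=01$, $y_2=11$, $u=10$; the faults are the black vertex $(y_0,0)$ and the white vertex $(y_2,1)$. Without faults, the four fibers form a $2$-factor. The black fault turns the fiber over $y_0$ into the path $(y_0,1),(y_0,2),(y_0,3)$, whose two ends are white. Continue from both ends along rungs to the two black vertices $(y_1,1),(y_1,3)$ over $y_1$. Two disjoint fiber edges, say those with labels $0$ and $2$, lead on to the white vertices $(y_1,0),(y_1,2)$, and rungs lead to the black vertices $(y_2,0),(y_2,2)$. These are the ends of the path that the white fault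 leaves over $y_2$, so the two strands close up to the $10$-cycle
\[
(y_0,1),(y_1,1),(y_1,0),(y_2,0),(y_2,3),(y_2,2),(y_1,2),(y_1,3),(y_0,3),(y_0,2).
\]
Together with the fiber over $u$ it forms a $2$-factor of $Q_4-F$. The fiber edges with label $1$ over $y_0$ and over $u$ lie on its two cycles. Switching the square with label $1$ over $y_0u$ replaces the edge from $(y_0,2)$ to $(y_0,1)$ by the path $(y_0,2),(u,2),(u,3),(u,0),(u,1),(y_0,1)$ and gives a Hamiltonian cycle of $Q_4-F$; see Figure~\ref{fig:q4}.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\fill[gray!25] (0,1) rectangle (1,2);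
\draw[very thick] (0,1)--(0,2) (1,1)--(1,2) (6.5,1)--(7.5,1) (6.5,2)--(7.5,2);
\foreach \s in {0,6.5}{
\begin{scope}[xshift=\s cm]
\draw[very thick] (0,0)--(0,1) (0,2)--(0,3) (1,2)--(1,3)--(2,3)--(2,2)--(3,2)--(3,3)
 (1,1)--(2,1)--(2,0)--(3,0);
\draw[very thick] (0,3) .. controls (-0.6,2.3) and (-0.6,0.7) .. (0,0);
\draw[very thick] (3,3) .. controls (3.6,2.3) and (3.6,0.7) .. (3,0);
\foreach \x/\y in {0/1,0/3,1/2,2/1,2/3,3/0,3/2} \fill (\x,\y) circle (3pt);
\foreach \x/\y in {0/0,0/2,1/1,1/3,2/0,2/2,3/3} \draw[fill=white] (\x,\y) circle (3pt);
\node at (1,0) {$\times$}; \node at (3,1) {$\times$};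
\foreach \x/\t in {0/u,1/y_0,2/y_1,3/y_2} \node at (\x,-0.55) {$\t$};
\foreach \y in {0,1,2,3} \node at (-1,\y) {$\y$};
\end{scope}}
\end{tikzpicture}
\caption{$Q_4=Q_2\times C_4$ with two faults (crosses). Columns are fibers over the vertices of $Q_2$, rows are the labels in $\mathbb Z_4$. Left: a $2$-factor consisting of the fiber over $u$ and one cycle over the path $y_0y_1y_2$ that links the two faulty fibers. Right: the Hamiltonian cycle obtained by switching the shaded square.}\label{fig:q4}
\end{figure}

In general the proof has two parts. The first is to link every fiber with a black fault to a fiber with a white fault by disjoint paths in the base (Section~\ref{sec:link}); the paths give a $2$-factor as in the example (Section~\ref{sec:factor}). If black faults are in excess, some paths end at a fiber without a fault, where we give up one white vertex; by~\eqref{eq:upper} this many white vertices are lost in any case. The second part is to find enough squares to merge all cycles. Over a vertex of a linking path only two fiber edges belong to the $2$-factor, and each can be switched once, so the base edges that carry squares should form a graph of maximum degree $2$. We take them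 from a Hamiltonian path of $Q_m$ (Section~\ref{sec:hampath}), cut this path where the labels could come into conflict (Section~\ref{sec:cut}), label the remaining edges (Section~\ref{sec:label}) and switch (Section~\ref{sec:merge}).

\section{The faults seen from the base}\label{sec:base}

Let $F$, $b$, $w$ be as in Theorem~\ref{thm:main}. By~\eqref{eq:upper} it suffices to find a cycle of length $2^n-2\max(b,w)$. Changing the first coordinate of all vertices is an automorphism of $Q_n$ that exchanges the colors, so we may assume $b\ge w$. If $F=\emptyset$ we use a Hamiltonian cycle of $Q_n$. Hence, from now on,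
\[
b\ge w,\qquad b\ge1,\qquad r=b-w .
\]
Let $D$ be the set of base vertices whose fiber contains a fault, and let $(x,f(x))$ be the fault over $x\in D$. Write $D=D_b\cup D_w$ according to the color of the fault, so that $D_b\cap D_w=\emptyset$, $|D_b|=b$ and $|D_w|=w$. The next lemma collects what $d(F)\ge3$ means in the base.

\begin{lemma}\label{lem:facts}
\leavevmode
\begin{enumerate}
\item[(F1)] No two vertices of $D_b$ are adjacent, and no two vertices of $D_w$ are adjacent.
\item[(F2)] If $v,v'\in D$ are adjacent, then $f(v')=f(v)+2$. Every $v\in D$ has at most one neighbor in $D$.
\item[(F3)] Every vertex of $Q_m$ outside $D_b$ has at most two neighbors in $D_b$, and the same holds for $D_w$.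
\item[(F4)] $w\le\lfloor 2N/(m+3)\rfloor$.
\end{enumerate}
\end{lemma}

\begin{proof}
The distance of $(x,i)$ and $(x',i')$ is the distance of $x$ and $x'$ in $Q_m$ plus the distance of $i$ and $i'$ on the $4$-cycle, and the latter is at most $2$, with equality only for $i'=i+2$.

(F1) Two faults of the same color have even distance, hence distance at least $4$, so their base vertices have distance at least $2$.

(F2) If the base distance is $1$, the labels have distance $2$. Two neighbors $v',v''\in D$ of $v$ would have the same label $f(v)+2$ and base distance $2$, so their faults would have distance $2$.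

(F3) Let $y\notin D_b$. A neighbor $x\in D_b$ of $y$ makes $(y,f(x))$ a white neighbor of the fault over $x$. There are two white vertices over $y$, and each is adjacent to at most one fault. Exchange the colors for $D_w$.

(F4) The balls of radius $1$ around the faults are disjoint and have $n+1=m+3$ vertices each, so $(b+w)(m+3)\le2^n=4N$. Now use $w\le(b+w)/2$.
\end{proof}

\section{Linking the faults}\label{sec:link}

For vertex sets $A,B$ of a finite graph, an \emph{$A$--$B$ path} is a path whose first vertex is in $A$, whose last vertex is in $B$, and whose other vertices are outside $A\cup B$; every path from a vertex of $A$ to a vertex of $B$ contains one. Menger's theorem states that the maximum number of pairwise disjoint $A$--$B$ paths equals the minimum size of a vertex set that meets every $A$--$B$ path. So we have to show that fewer than $w$ vertices cannot separate $D_b$ from $D_w$ in $Q_m$. The connectivity of $Q_m$ does not help, since $w$ may be much larger than the degree $m$. Instead we look at the smaller side $Z$ of a separation. A count based on (F1) and (F3) will show that few edges leave $Z$, which forces $Z$ to contain more than a quarter of the base; and a set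 of that size has at least as many neighbors as (F4) allows white faults.

For $Z,Z'\subseteq V(Q_k)$ let $e(Z,Z')$ be the number of edges between $Z$ and $Z'$, and let $\partial Z$ be the set of vertices outside $Z$ with a neighbor in $Z$. We use Harper's two isoperimetric theorems.
\begin{itemize}
\item \emph{Edges} \cite{harper64}: every nonempty $Z\subseteq V(Q_k)$ satisfies $e(Z,V(Q_k)\setminus Z)\ge|Z|\,(k-\log_2|Z|)$.
\item \emph{Vertices} \cite{harper66}: among the subsets of $V(Q_k)$ of a given size, $|Z\cup\partial Z|$ is minimized by a set consisting of all vertices of weight at most $j$ and some vertices of weight $j+1$, for some $j$.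
\end{itemize}

\subsection{Sets between a quarter and a half of the cube}

\begin{lemma}\label{lem:iso}
Let $m\ge1$, $N=2^m$ and $Z\subseteq V(Q_m)$ with $N/4<|Z|\le N/2$. Then $|\partial Z|\ge\lfloor2N/(m+3)\rfloor$.
\end{lemma}

\begin{proof}
We turn Harper's theorem into a concave lower bound, which needs to be evaluated only at the ends of an interval.

\emph{A concave bound.} Fix $k\ge1$. Let $\beta_j=\sum_{i\le j}\binom ki$ for $-1\le j\le k$, so $\beta_{-1}=0$ and $\beta_k=2^k$. Let $g_k$ be the function on $[0,2^k]$ with $g_k(\beta_j)=\binom k{j+1}$ that is linear on each interval $[\beta_j,\beta_{j+1}]$. This interval has length $\binom k{j+1}$, so the slope on it is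
\[
\frac{\binom k{j+2}-\binom k{j+1}}{\binom k{j+1}}=\frac{k-j-1}{j+2}-1=\frac{k+1}{j+2}-2 .
\]
It decreases with $j$, so $g_k$ is concave. We claim that
\begin{equation}\label{eq:g}
|\partial W|\ge g_k(|W|)\qquad\text{for }\emptyset\ne W\subsetneq V(Q_k).
\end{equation}
Write $|W|=\beta_j+t$ with $j\ge0$ and $0\le t<\binom k{j+1}$. By Harper's theorem we may assume that $W$ consists of all vertices of weight at most $j$ and a set $T$ of $t$ vertices of weight $j+1$. Then $\partial W$ contains the other $\binom k{j+1}-t$ vertices of weight $j+1$ and all neighbors of $T$ of weight $j+2$. Each vertex of $T$ has $k-j-1$ neighbors of weight $j+2$, and each vertex of weight $j+2$ has $j+2$ neighbors of weight $j+1$, so $T$ has at least $t\,\frac{k-j-1}{j+2}$ such neighbors. Hence $|\partial W|\ge\binom k{j+1}+t\bigl(\frac{k-j-1}{j+2}-1\bigr)=g_k(\beta_j+t)$.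

\emph{The value at $2^{k-1}$.} If $k=2p-1$, then $2^{k-1}=\beta_{p-1}$ by the symmetry of binomial coefficients; if $k=2p$, then $2^{k-1}$ is the midpoint of $[\beta_{p-1},\beta_p]$. Therefore
\begin{equation}\label{eq:half}
g_k(2^{k-1})=
\begin{cases}
\binom{2p-1}{p}=\frac12\binom{2p}{p}, & k=2p-1,\\[2pt]
\frac12\bigl(\binom{2p}{p}+\binom{2p}{p+1}\bigr)=\frac14\binom{2p+2}{p+1}, & k=2p.
\end{cases}
\end{equation}

\emph{The case $m\le26$.} To avoid one computation for each $m$, we lift $Z$ to a larger cube. For $k\ge m$ let $W=Z\times V(Q_{k-m})\subseteq V(Q_k)$. Then $2^{k-2}<|W|\le2^{k-1}$ and $\partial W=\partial Z\times V(Q_{k-m})$. If $\beta_j\le2^{k-2}$, then $|W|\in[\beta_j,2^{k-1}]$, and a concave function on an interval takes its minimum at an end. So~\eqref{eq:g} gives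
\begin{equation}\label{eq:lift}
\frac{|\partial Z|}{N}=\frac{|\partial W|}{2^k}\ge\frac1{2^k}\min\Bigl\{\binom k{j+1},\,g_k(2^{k-1})\Bigr\}.
\end{equation}
We use three values of $k$.
\begin{center}
\begin{tabular}{rrrrrr}
$k$ & $j$ & $\beta_j$ & $2^{k-2}$ & $\binom k{j+1}$ & $g_k(2^{k-1})$\\ \hline
$7$ & $2$ & $29$ & $32$ & $35$ & $35$\\
$14$ & $5$ & $3473$ & $4096$ & $3003$ & $3217.5$\\
$26$ & $10$ & $10970272$ & $16777216$ & $7726160$ & $10029150$
\end{tabular}
\end{center}
Here $29=1+7+21$ and $\binom73=\binom74=35$. For $k=14$ we have $\binom{14}7=3432$ and $\binom{14}6=\binom{14}8=3003$, so $\beta_5=2^{13}-\frac12\cdot3432-3003$ and $g_{14}(2^{13})=\frac12(3432+3003)$. For $k=26$ we have $\binom{26}{13}=10400600$, $\binom{26}{12}=\binom{26}{14}=9657700$ and $\binom{26}{11}=7726160$, so $\beta_{10}=2^{25}-\frac12\cdot10400600-9657700-7726160$ and $g_{26}(2^{25})=\frac12(10400600+9657700)$.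

For $1\le m\le7$ take $k=7$. Since $|\partial Z|$ is an integer, $|\partial Z|\ge\lceil35N/128\rceil$, which is $1,2,3,5,9,18,35$ for $m=1,\dots,7$, while $\lfloor2N/(m+3)\rfloor$ is $1,1,2,4,8,14,25$. For $8\le m\le14$ take $k=14$: from $11\cdot3003=33033\ge2^{15}$ we get $|\partial Z|/N\ge3003/2^{14}\ge2/11\ge2/(m+3)$. For $15\le m\le26$ take $k=26$: from $9\cdot7726160=69535440\ge67108864=2^{26}$ we get $|\partial Z|/N\ge1/9\ge2/(m+3)$.

\emph{The case $m\ge27$.} By concavity $g_m(N/4)\ge\frac12\bigl(g_m(0)+g_m(N/2)\bigr)\ge\frac12g_m(N/2)$, so $g_m\ge\frac12g_m(N/2)$ on $[N/4,N/2]$ and $|\partial Z|\ge\frac12g_m(N/2)$ by~\eqref{eq:g}. We have $\binom{2p}p\ge4^p/(2\sqrt p)$ for $p\ge1$: equality holds for $p=1$, and in the step from $p$ to $p+1$ the left side is multiplied by $\frac{2(2p+1)}{p+1}$, which is at least $4\sqrt{p/(p+1)}$ because $(2p+1)^2\ge4p(p+1)$. With~\eqref{eq:half} this gives $g_m(N/2)\ge N/(2\sqrt p)=N/\sqrt{2(m+1)}$ for $m=2p-1$, and $g_m(N/2)\ge N/(2\sqrt{p+1})=N/\sqrt{2(m+2)}$ for $m=2p$. Thus $|\partial Z|\ge2N/(m+3)$ follows from $(m+3)^2\ge32(m+2)$, and for odd $m$ already from $(m+3)^2\ge32(m+1)$. The first inequality reads $m(m-26)\ge55$ and holds for $m\ge28$;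 the second holds for $m=27$, as $900\ge896$.
\end{proof}

\subsection{Separators are large}

\begin{lemma}\label{lem:sep}
If $S\subseteq V(Q_m)$ meets every $D_b$--$D_w$ path of $Q_m$, then $|S|\ge w$.
\end{lemma}

\begin{proof}
Suppose $|S|\le w-1$. Let $Z_b$ be the set of vertices that can be reached from $D_b\setminus S$ in $Q_m-S$, and let $Z_w=V(Q_m)\setminus(S\cup Z_b)$. Then $D_b\setminus S\subseteq Z_b$ and $D_w\setminus S\subseteq Z_w$; both sets are nonempty because $|S|<w\le b$; and no edge joins $Z_b$ to $Z_w$. Let $Z$ be the smaller of $Z_b$ and $Z_w$, and let $D'=D_b$ if $Z=Z_b$ and $D'=D_w$ if $Z=Z_w$. Then $|Z|\le N/2$, $\partial Z\subseteq S$, $D'\subseteq Z\cup S$ and $|D'|\ge w$. Put $p=|D'\cap Z|$ and $q=|S\setminus D'|$. From $p\ge w-|D'\cap S|$ and $q\le w-1-|D'\cap S|$ we get $p-q\ge1$.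

We bound the number of edges leaving $Z$. Those ending in $S\setminus D'$ number at most $mq$. For those ending in $S\cap D'$ we count in $Q_n$. Call a vertex of $Q_n$ \emph{marked} if it lies over $Z$ and is adjacent to a fault over $D'$. The faults over $D'$ have one color, so the marked vertices have the other color, and there are at most $2|Z|$ of them. Each marked vertex is adjacent to only one fault, so we may count them fault by fault. The fault over $x\in D'$ has two neighbors in its own fiber and one over each of the $m$ neighbors of $x$. For $x\in D'\cap S$ it therefore has as many marked neighbors as $x$ has neighbors in $Z$; together these faults contribute $e(Z,D'\cap S)$. For $x\in D'\cap Z$ it has $m+2$ marked neighbors, less the number of neighbors of $x$ outside $Z$. Such a neighbor lies in $S$, and not in $D'$ by (F1). By (F3) there are at most $2q$ edges between $D'\cap Z$ and $S\setminus D'$, so these faults contribute at least $(m+2)p-2q$. Hence $e(Z,D'\cap S)+(m+2)p-2q\le2|Z|$, and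
\[
e(Z,V(Q_m)\setminus Z)\le2|Z|-(m+2)p+2q+mq=2|Z|-(m+2)(p-q)<2|Z| .
\]
The edge-isoperimetric inequality gives $m-\log_2|Z|<2$, that is, $|Z|>N/4$. By Lemma~\ref{lem:iso} and (F4), $|S|\ge|\partial Z|\ge\lfloor2N/(m+3)\rfloor\ge w$, a contradiction.
\end{proof}

\subsection{The linking paths}

Lemma~\ref{lem:sep} and Menger's theorem give $w$ disjoint $D_b$--$D_w$ paths. If $r\ge1$, each of the remaining vertices of $D_b$ also needs a path, with its other end outside $D$ and disjoint from the rest. We obtain all $b$ paths at once by adding $r$ artificial targets.

\begin{proposition}\label{prop:paths}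
There are pairwise disjoint paths $T_1,\dots,T_b$ in $Q_m$, each with at least one edge, such that each $T_i$ starts in $D_b$, $w$ of them end in $D_w$, the other $r$ end outside $D$, and all inner vertices lie outside $D$.
\end{proposition}

\begin{proof}
First let $r\ge1$. We show that there is an injective map $\varphi\colon D_b\to V(Q_m)\setminus D$ with $\varphi(v)$ adjacent to $v$. By Hall's theorem it exists if every $B\subseteq D_b$ has at least $|B|$ neighbors outside $D$. Let $m\ge3$. By (F2) each vertex of $B$ has at least $m-1\ge2$ neighbors outside $D$, so at least $2|B|$ edges go from $B$ to $V(Q_m)\setminus D$; by (F3) at most two of them end at the same vertex, so Hall's condition holds. Let $m=2$. By (F1), $b\le2$. If $b=2$, then $D_b$ consists of two opposite vertices of the $4$-cycle $Q_2$; each of the other two vertices is adjacent to both and so lies outside $D$ by (F2), and any bijection onto them will do. If $m=2$ and $b=1$, or if $m=1$, where (F1) gives $b=1$, then $w=b-r=0$, and $\varphi$ maps the only vertex of $D$ to a neighbor.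

Let $G$ be $Q_m$ together with new vertices $t_1,\dots,t_r$, each adjacent to all vertices of $\varphi(D_b)$; for $r=0$ let $G=Q_m$. Put $B=D_w\cup\{t_1,\dots,t_r\}$, so $|B|=b$. Suppose that $S$ meets every $D_b$--$B$ path of $G$ and $|S|<b$. If some $t_i$ is not in $S$, the paths $v\,\varphi(v)\,t_i$ force $S$ to meet each of the $b$ disjoint sets $\{v,\varphi(v)\}$, which is impossible. So $S$ contains all $t_i$, and $S\cap V(Q_m)$ has fewer than $b-r=w$ vertices and meets every $D_b$--$D_w$ path of $Q_m$. This contradicts Lemma~\ref{lem:sep}.

By Menger's theorem $G$ has $b$ disjoint $D_b$--$B$ paths. Since $|D_b|=|B|=b$, every vertex of $B$ is the end of one of them, and their inner vertices avoid $D\cup B$. Delete the $t_i$. A path that ended in $t_i$ now ends in $\varphi(D_b)$, outside $D$, and so still has an edge; a path ending in $D_w$ has an edge because $D_b\cap D_w=\emptyset$.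
\end{proof}

Fix such paths and let $\mathcal T$ be their union. Let $Y$ be the set of the $r$ ends outside $D$, let $I$ be the set of inner vertices of the paths, and let $U$ be the set of base vertices on no path. Every vertex of $D$ is an end of exactly one path, and $V(Q_m)$ is the disjoint union of $D$, $Y$, $I$ and $U$. The \emph{blocks} are the vertex sets of $T_1,\dots,T_b$ and the one-element subsets of $U$; they partition $V(Q_m)$.

\section{A family of $2$-factors}\label{sec:factor}

The construction of Example~\ref{ex:q4} leaves a binary choice over each vertex of $I$ (which two fiber edges to use) and over each vertex of $Y$ (which white vertex to give up). We keep these choices open until Section~\ref{sec:label}. Choose $\varepsilon(y)\in\{0,1\}$ for $y\in I$, and for $y\in Y$ choose a label $j(y)$ such that $(y,j(y))$ is white. For $v\in D$ put $j(v)=f(v)$. Let $X=\{(y,j(y)):y\in Y\}$, so $|X|=r$, and let $\Phi$ be the graph on $V(Q_n)\setminus(F\cup X)$ with the following edges: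
\begin{itemize}
\item over $u\in U$, all four fiber edges;
\item over $y\in I$, the fiber edges with labels $\varepsilon(y)$ and $\varepsilon(y)+2$;
\item over $y\in D\cup Y$, the fiber edges with labels $j(y)+1$ and $j(y)+2$, which form the path on the three vertices of the fiber other than $(y,j(y))$;
\item for each path $T_i=y_0y_1\dots y_\ell$ with $y_0\in D_b$ and each $s<\ell$, the two rungs $(y_s,i')(y_{s+1},i')$ with $(y_s,i')$ white.
\end{itemize}

\begin{lemma}\label{lem:factor}
For every choice of $\varepsilon$ and $j$, the graph $\Phi$ is a $2$-factor of $Q_n-F-X$. It has one cycle for each block, which consists of all vertices of $Q_n-F-X$ over that block.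
\end{lemma}

\begin{proof}
Over $u\in U$ we have the whole fiber and no rung. Let $T_i=y_0y_1\dots y_\ell$ with $y_0\in D_b$. The rungs over $y_sy_{s+1}$ join the two white vertices over $y_s$ to the two black vertices over $y_{s+1}$. Over $y_0$ the missing vertex is black, so the fiber path has a black middle vertex and two white ends, and each end carries one rung to $y_1$. Over $y_s$ with $0<s<\ell$ the two fiber edges form a perfect matching of the fiber, each black vertex carries one rung to $y_{s-1}$, and each white vertex one rung to $y_{s+1}$. Over $y_\ell$ the missing vertex is white, being a white fault or a vertex of $X$, so the fiber path has a white middle vertex and two black ends, and each end carries one rung to $y_{\ell-1}$. Thus all rungs avoid $F\cup X$ and all degrees are $2$.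

The part of $\Phi$ over $T_i$ is connected: the vertices over $y_0$ form a path, and for $s\ge1$ each black vertex over $y_s$ is joined to a vertex over $y_{s-1}$, while each remaining white vertex over $y_s$ is joined to a black vertex over $y_s$. A connected graph with all degrees $2$ is a cycle, and no edge of $\Phi$ joins fibers over different blocks.
\end{proof}

Since $|F|+|X|=b+w+r=2b$, a Hamiltonian cycle of $Q_n-F-X$ has the length required in Theorem~\ref{thm:main}. If $m=1$, then $T_1$ has an edge and so covers $Q_1$; there is one block, and $\Phi$ is such a cycle. From now on $m\ge2$.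

To switch a square with label $l$ over an edge $yz$ we need the fiber edges with label $l$ over $y$ and over $z$ to be in $\Phi$. Over $v\in D$ the available labels are prescribed: they form the set
\[
L(v)=\{f(v)+1,\;f(v)+2\}.
\]
If $v,v'\in D$ are adjacent, then $L(v')=\{f(v)+3,f(v)\}$ by (F2), so $L(v)\cap L(v')=\emptyset$ and no square over $vv'$ can be used. The Hamiltonian path of the base has to avoid such edges.

\section{A Hamiltonian path avoiding a sparse set of edges}\label{sec:hampath}

The \emph{distance} of two edges of $Q_k$ is the minimum distance between an end of one and an end of the other. A set $A$ of edges is \emph{sparse} if any two distinct edges of $A$ have distance at least $2$; so an edge other than $e\in A$ at distance at most $1$ from $e$ is not in $A$. The \emph{direction} of an edge is the coordinate in which its ends differ. \emph{Splitting $Q_k$ along a coordinate $g$} means considering the two halves $Q^0,Q^1$, copies of $Q_{k-1}$ on which the coordinate $g$ is constant; then $z'$ denotes the neighbor of $z$ in the other half. This section is independent of the faults, and both lemmas are proved by splitting.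

\begin{lemma}\label{lem:twoedges}
For $k\ge2$, any two distinct edges $e,h$ of $Q_k$ lie on a common Hamiltonian cycle.
\end{lemma}

\begin{proof}
We use induction on $k$; the graph $Q_2$ is a $4$-cycle. For $k\ge3$ split along a coordinate that is the direction of neither $e$ nor $h$. A Hamiltonian cycle of a half has at least four edges, and by induction each edge of a half lies on one. If $e$ and $h$ lie in the same half, take a Hamiltonian cycle of this half through $e$ and $h$, an edge $uv\notin\{e,h\}$ on it, and a Hamiltonian cycle of the other half through $u'v'$. If they lie in different halves, take a Hamiltonian cycle through $e$ in its half, an edge $uv\ne e$ on it with $u'v'\ne h$, and a Hamiltonian cycle of the other half through $u'v'$ and $h$. In both cases replace $uv$ and $u'v'$ by $uu'$ and $vv'$.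
\end{proof}

For an inductive proof, the statement that some Hamiltonian path avoids $A$ has to be strengthened. To splice a path of one half into a path of the other we need control of the ends of the first and of one edge of the second. Taking the ends of an edge of $A$ as the ends of the path has the advantage that all edges nearby are outside $A$.

\begin{lemma}\label{lem:avoid}
Let $k\ge2$, let $A$ be a sparse set of edges of $Q_k$, let $ab\in A$, and let $xy\notin A$ be an edge disjoint from $ab$. Then $Q_k$ has a Hamiltonian path from $a$ to $b$ that contains $xy$ and no edge of $A$.
\end{lemma}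

\begin{proof}
We use induction on $k$. In $Q_2$ any two edges have distance at most $1$, so $A=\{ab\}$, the edge $xy$ is opposite to $ab$, and the $4$-cycle minus $ab$ is the path.

Let $k\ge3$ and let $\delta,\delta'$ be the directions of $ab$ and $xy$. Suppose that $a$ and $x$ agree in all coordinates outside $\{\delta,\delta'\}$. If $\delta=\delta'$, then $xy=ab$. If $\delta\ne\delta'$, then the vertex that agrees with $x$ in coordinate $\delta$ and with $a$ in all other coordinates lies on both edges. Both are excluded, so $a$ and $x$ differ in some coordinate $g\notin\{\delta,\delta'\}$. Split along $g$, with $ab$ in $Q^0$ and $xy$ in $Q^1$, and let $A^i$ be the set of edges of $A$ in $Q^i$; it is sparse in $Q^i$.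

\emph{Case 1: $A^1\ne\emptyset$.} Choose $cd\in A^1$, disjoint from $xy$ if possible. There is a Hamiltonian path $P^1$ of $Q^1$ from $c$ to $d$ that contains $xy$ and avoids $A^1$. If $cd$ is disjoint from $xy$, this is the induction hypothesis. Otherwise all edges of $A^1$ meet $xy$; two such edges have distance at most $1$, so $A^1=\{cd\}$, and we delete $cd$ from a Hamiltonian cycle of $Q^1$ through the distinct edges $cd$ and $xy$ (Lemma~\ref{lem:twoedges}). The edge $c'd'$ of $Q^0$ has distance $1$ from $cd$, so it is not in $A$, and it is disjoint from $ab$, since otherwise $ab$ and $cd$ would have distance $1$. By induction $Q^0$ has a Hamiltonian path from $a$ to $b$ that contains $c'd'$ and avoids $A^0$. Replace $c'd'$ by $c'c$, $P^1$, $dd'$. The edges $cc'$ and $dd'$ meet $cd$, so they are not in $A$.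

\emph{Case 2: $A^1=\emptyset$.} The edge opposite to $ab$ in a $4$-cycle of $Q^0$ is disjoint from $ab$ and has distance $1$ from it. Prescribing this edge, we obtain by induction a Hamiltonian path $P^0$ of $Q^0$ from $a$ to $b$ that avoids $A^0$. It has at least three edges, so its first and last edges are distinct, and one of them, $uv$, satisfies $u'v'\ne xy$. Each of $u,v$ has distance at most $1$ from $a$ or $b$, so $uu'$ and $vv'$ have distance at most $1$ from $ab$ and are not in $A$. Take a Hamiltonian cycle of $Q^1$ through $u'v'$ and $xy$ (Lemma~\ref{lem:twoedges}), delete $u'v'$, and replace $uv$ in $P^0$ by $uu'$, the resulting path, and $v'v$.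
\end{proof}

\begin{corollary}\label{cor:H}
For $m\ge2$ the base $Q_m$ has a Hamiltonian path $H$ that contains no edge with both ends in $D$.
\end{corollary}

\begin{proof}
Let $A$ be the set of edges with both ends in $D$. If two distinct edges of $A$ met, or were joined by an edge, some vertex of $D$ would have two neighbors in $D$, contrary to (F2). So $A$ is sparse. If $A=\emptyset$, delete an edge from a Hamiltonian cycle. Otherwise apply Lemma~\ref{lem:avoid} with $ab\in A$ and $xy$ opposite to $ab$ in a $4$-cycle.
\end{proof}

\section{Cutting the rigid arcs}\label{sec:cut}

Fix $H$ as in Corollary~\ref{cor:H}. We would like to give every edge of $H$ a label that is available at both its ends, with different labels on consecutive edges. Walk along $H$. At a vertex of $U$ any label other than the incoming one may be used next. At a vertex of $I\cup Y$ the incoming label fixes our choice of $\varepsilon$ or $j$, and with it the outgoing label. At a vertex $v\in D$ the incoming label must lie in $L(v)$, and the outgoing label is again forced. So a label forced at one vertex of $D$ travels without any freedom until the walk meets $U$, and if it reaches the next vertex $v'$ of $D$ before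 that, nothing guarantees that it lies in $L(v')$. We cut $H$ at such places, and we have to do so without disconnecting the blocks.

An \emph{arc} is the subpath of $H$ between two consecutive vertices of $D$ on $H$. Arcs are edge-disjoint, and by the choice of $H$ every arc has at least one inner vertex. An arc is \emph{rigid} if none of its inner vertices is in $U$; then all its inner vertices lie in $I\cup Y$, and so on paths $T_i$.

The cuts in different arcs have to be chosen together, and Rado's theorem does this. A \emph{matroid} on a finite set $E$ is a nonempty family of subsets of $E$, called independent, that is closed under taking subsets and such that for independent $E_1,E_2$ with $|E_1|<|E_2|$ the set $E_1\cup\{e\}$ is independent for some $e\in E_2\setminus E_1$. The rank $\rho(E')$ of $E'\subseteq E$ is the largest size of an independent subset of $E'$. Rado's theorem~\cite{rado42} states: given subsets $E_\alpha\subseteq E$, $\alpha\in R$, there are distinct elements $e_\alpha\in E_\alpha$ forming an independent set if and only if $\rho\bigl(\bigcup_{\alpha\in J}E_\alpha\bigr)\ge|J|$ for all $J\subseteq R$. We apply it to the dual of the cycle matroid of a connected multigraph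 $G$, in which $E'\subseteq E(G)$ is independent if and only if $G-E'$ is connected. If $G-E'$ has $c(G-E')$ components, then reconnecting them takes exactly $c(G-E')-1$ edges of $E'$, so
\begin{equation}\label{eq:rank}
\rho(E')=|E'|-c(G-E')+1 .
\end{equation}

\begin{lemma}\label{lem:cut}
One can choose one edge from every rigid arc such that, with $M$ the graph obtained from $H$ by deleting the chosen edges, the following hold.
\begin{enumerate}
\item[(M1)] The graph $M\cup\mathcal T$ on $V(Q_m)$ is connected.
\item[(M2)] The components of $M$ are paths, and between any two vertices of $D$ in the same component there is a vertex of $U$.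
\end{enumerate}
\end{lemma}

\begin{proof}
Let $G$ be the multigraph with edge set $E(H)$ obtained from $H$ by identifying the vertices of each block; loops and parallel edges are kept. For $E'\subseteq E(H)$ the components of $G-E'$ correspond to those of $(H-E')\cup\mathcal T$; in particular $G$ is connected. Let $J$ be a nonempty set of rigid arcs, let $E_J$ be the set of their edges, and let $s_\alpha\ge1$ be the number of inner vertices of the arc $\alpha$, so that $|E_J|=\sum_{\alpha\in J}(s_\alpha+1)$.

Deleting $E_J$ from $H$ leaves the inner vertices of the arcs in $J$ as isolated vertices, and $|J|+1$ further subpaths, which we call \emph{segments}: one before the first arc of $J$, one after the last, and one between any two successive arcs of $J$ (a segment may be a single vertex). Inner vertices of arcs are not in $D$, so every vertex of $D$ lies in a segment. An inner vertex of an arc in $J$ lies on some $T_i$, because the arc is rigid, and $T_i$ contains a vertex of $D$; so it is connected to a segment in $(H-E_J)\cup\mathcal T$. Hence $c(G-E_J)\le|J|+1$, and~\eqref{eq:rank} gives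
\[
\rho(E_J)\ge\sum_{\alpha\in J}(s_\alpha+1)-|J|=\sum_{\alpha\in J}s_\alpha\ge|J| .
\]
The last step is where $H$ must avoid the edges inside $D$. By Rado's theorem there is one edge in every rigid arc such that deleting all of them leaves $G$ connected, which is (M1).

The components of $M$ are subpaths of $H$. Two consecutive vertices of $D$ in one component bound an arc that has lost no edge. This arc is not rigid, so it has an inner vertex in $U$, and (M2) follows.
\end{proof}

\section{Labeling the links}\label{sec:label}

We call the edges of $M$ \emph{links}. For $y\in I\cup Y$ the choice left open in Section~\ref{sec:factor} is the choice of one of two pairs of labels that partition $\mathbb Z_4$: the pairs $\{0,2\}$ and $\{1,3\}$ for $y\in I$, and the pairs $\{j+1,j+2\}$ and $\{j+3,j\}$ for $y\in Y$, where $j$ and $j+2$ are the labels of the white vertices over $y$. We call them the \emph{pairs at $y$}, and let $\pi_y$ be the permutation of $\mathbb Z_4$ that exchanges the two elements of each pair.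

\begin{lemma}\label{lem:label}
There is a map $\lambda\colon E(M)\to\mathbb Z_4$ such that
\begin{enumerate}
\item[(a)] two links at a common vertex have different labels;
\item[(b)] the labels of two links at a common vertex $y\in I\cup Y$ form one of the pairs at $y$;
\item[(c)] the label of a link at a vertex $v\in D$ lies in $L(v)$.
\end{enumerate}
\end{lemma}

\begin{proof}
We label each component $x_0x_1\dots x_q$ of $M$ with $q\ge1$ separately. Let $e_i=x_{i-1}x_i$, and let $\Lambda_i$ be the set of labels that $e_i$ receives in the labelings of $e_1,\dots,e_i$ satisfying (a)--(c) at the vertices $x_0,\dots,x_{i-1}$. Call $i$ \emph{free} if every vertex of $D$ among $x_0,\dots,x_{i-1}$ is followed by a vertex of $U$ among $x_0,\dots,x_{i-1}$. By (M2), $i$ is free whenever $x_i\in D$. We prove by induction on $i$ that $\Lambda_i\ne\emptyset$, and that $|\Lambda_i|\ge3$ if $i$ is free.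

For $i=1$ we have $\Lambda_1=\mathbb Z_4$ if $x_0\notin D$; if $x_0\in D$, then $\Lambda_1=L(x_0)$ and $1$ is not free. Let the claim hold for some $i<q$. If $x_i\in U$, fix $l\in\Lambda_i$; the three labels other than $l$ are in $\Lambda_{i+1}$. If $x_i\in I\cup Y$, then $\Lambda_{i+1}=\pi_{x_i}(\Lambda_i)$ has the size of $\Lambda_i$, and $i$ is free if $i+1$ is. If $x_i\in D$, then $i$ is free, so $\Lambda_i$ misses at most one label and contains an element of $L(x_i)$; the other element of $L(x_i)$ is in $\Lambda_{i+1}$, and $i+1$ is not free.

At $x_q$ there is no condition unless $x_q\in D$, and then $q$ is free, so $\Lambda_q$ meets $L(x_q)$.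
\end{proof}

We now fix $\Phi$. For $y\in I\cup Y$, condition (b) shows that one of the pairs at $y$ contains the labels of all links at $y$; choose $\varepsilon(y)$ or $j(y)$ so that this pair is the set of labels of the fiber edges of $\Phi$ over $y$. Over $U$ all fiber edges are in $\Phi$, and over $v\in D$ those with labels in $L(v)$ are. Hence:
\begin{equation}\label{eq:avail}
\text{for every link $e=yz$, the fiber edges with label $\lambda(e)$ over $y$ and $z$ are in $\Phi$.}
\end{equation}

\section{Merging the cycles}\label{sec:merge}

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]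
For a link $e$ let $\sigma_e$ be the square with label $\lambda(e)$ over $e$. By~\eqref{eq:avail} its fiber edges are in $\Phi$, so it is a $4$-cycle of $Q_n-F-X$. Squares of different links have no fiber edge in common: a common fiber edge over $y$ would make them links at $y$ with the same label, contrary to Lemma~\ref{lem:label}(a).

Let $p$ be the number of blocks. By (M1), identifying the vertices of each block turns $M$ into a connected multigraph on $p$ vertices. Let $e_1,\dots,e_{p-1}$ be the links of a spanning tree of it. For $0\le s\le p-1$, call a \emph{group at stage $s$} the union of the blocks in a component of the forest with edges $e_1,\dots,e_s$. We construct $2$-factors $\Phi_0,\dots,\Phi_{p-1}$ of $Q_n-F-X$ such that $\Phi_s$ has one cycle for each group at stage $s$, consisting of all vertices of $Q_n-F-X$ over that group, and $\Phi_s$ contains the fiber edges of $\sigma_{e_t}$ for all $t>s$.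

By Lemma~\ref{lem:factor} and~\eqref{eq:avail}, $\Phi_0=\Phi$ has these properties. Given $\Phi_{s-1}$, let $e_s=yz$. The vertices $y$ and $z$ lie in different groups at stage $s-1$, because $e_1,\dots,e_s$ form a forest. So the two fiber edges of $\sigma_{e_s}$, which are in $\Phi_{s-1}$, lie on the two different cycles over these groups. Switching $\sigma_{e_s}$ merges the two cycles into one cycle over the union of the groups. It removes only the fiber edges of $\sigma_{e_s}$, which belong to no other $\sigma_{e_t}$. Let $\Phi_s$ be the result.

At stage $p-1$ the only group is $V(Q_m)$, so $\Phi_{p-1}$ is a Hamiltonian cycle of $Q_n-F-X$. It is a cycle of $Q_n-F$ of length $2^n-2b=2^n-2\max(b,w)$, and by~\eqref{eq:upper} no cycle is longer. This length equals the number $2^n-b-w$ of vertices of $Q_n-F$ if and only if $b=w$.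
\end{proof}

\begin{remark}
The squares $\sigma_e$ may share vertices, for instance when both links at $v\in D$ are used, but the argument needs only that they share no fiber edge. The restriction to a spanning tree is needed. In Example~\ref{ex:q4} take $H=y_1y_0uy_2$. Its only arc $y_0uy_2$ is not rigid, so $M=H$, and the labels $2,1,2$ on $y_1y_0$, $y_0u$, $uy_2$ satisfy Lemma~\ref{lem:label}, as $L(y_0)=\{1,2\}$ and $L(y_2)=\{2,3\}$. There are two blocks, and the link $y_0u$ gives the Hamiltonian cycle of Figure~\ref{fig:q4}. Replacing in it also the fiber edges of the square over $uy_2$ by rungs splits off the $6$-cycle $(y_2,2),(y_1,2),(y_1,3),(y_0,3),(y_0,2),(u,2)$.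
\end{remark}

\begin{thebibliography}{9}

\bibitem{cuni}
Charles University in Prague, Faculty of Mathematics and Physics,
\texttt{https://\allowbreak dspace.cuni.cz:443/\allowbreak bitstream/\allowbreak handle/\allowbreak 20.500.11956/\allowbreak 53491/\allowbreak BPTX\_2012\_1\_\allowbreak 11320\_0\_\allowbreak 315876\_0\_\allowbreak 77220.pdf\allowbreak ?sequence=1\allowbreak \&isAllowed=y}

\bibitem{harper64}
Harper, edge-isoperimetric theorem for the hypercube, 1964.

\bibitem{harper66}
Harper, vertex-isoperimetric theorem for the hypercube, 1966.

\bibitem{rado42}
Rado, theorem on independent transversals, 1942.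

\end{thebibliography}
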